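# Independence polynomials of very well-covered graphs: how a sum of two humps gets a valley

## 1. Disjoint cliques with a pendant vertex at every vertex

All graphs are finite and simple. An *independent set* is a set of pairwise non-adjacent vertices, $\alpha(G)$ is the size of a largest one, and $s_k=s_k(G)$ is the number of independent sets of size $k$ (so $s_0=1$, and $s_k=0$ for $k>\alpha(G)$). The *independence polynomial* is
$$I(G;x)=\sum_{k=0}^{\alpha(G)}s_kx^k .$$
For the 5-cycle, $I(C_5;x)=1+5x+5x^2$. The polynomial is *unimodal* if $s_0\le s_1\le\dots\le s_j\ge s_{j+1}\ge\dots\ge s_\alpha$ for some $j$. To refute unimodality it is enough to find indices $k<l<m$ with $s_k>s_l<s_m$: if $l\le j$ then $s_k\le s_l$, and if $l\ge j$ then $s_l\ge s_m$.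

**Definition (pendant corona).** Let $H$ have vertices $v_1,\dots,v_n$, $n\ge1$. The graph $H\circ K_1$ is obtained by adding new vertices $v_1',\dots,v_n'$ and the edges $v_iv_i'$.

For example $K_2\circ K_1$ is the path on four vertices, with polynomial $1+4x+3x^2$.

Counting in $H\circ K_1$ is easy. An independent set of $H\circ K_1$ is an independent set $S$ of $H$ together with an arbitrary subset of $\{v_i':v_i\notin S\}$. Therefore
$$I(H\circ K_1;x)=\sum_j s_j(H)\,x^j(1+x)^{n-j}=(1+x)^n\,I\!\left(H;\tfrac{x}{1+x}\right). \tag{1}$$

An independent set in a disjoint union is an independent choice in each part, so $I$ is multiplicative over disjoint unions. Since $I(K_r;y)=1+ry$, the disjoint union of $c$ copies of $K_r$ has polynomial $(1+ry)^c$. For $m\ge c$,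
$$(1+x)^m\Bigl(1+\tfrac{rx}{1+x}\Bigr)^c=(1+x)^{m-c}\bigl(1+(r+1)x\bigr)^c. \tag{2}$$

**Proposition 1.** If $H$ is a disjoint union of cliques $K_{r_1},\dots,K_{r_c}$ with $n=r_1+\dots+r_c$, then
$$I(H\circ K_1;x)=(1+x)^{n-c}\prod_{i=1}^c\bigl(1+(r_i+1)x\bigr),$$
and this polynomial is unimodal.

**Proof.** By (1), $I(H\circ K_1;x)=(1+x)^n\prod_i\bigl(1+\frac{r_ix}{1+x}\bigr)$, and $1+\frac{r_ix}{1+x}=\frac{1+(r_i+1)x}{1+x}$. This is the formula. It remains to see that a product of factors $1+bx$ with $b>0$ is unimodal.

We show by induction on the number of factors that its coefficients are positive and *log-concave*, that is, $p_k^2\ge p_{k-1}p_{k+1}$ for all $k$. The constant $1$ has this property. Suppose $p_0,\dots,p_d>0$ is log-concave, with $p_k=0$ outside $0\le k\le d$. Multiplication by $1+bx$ gives $r_k=p_k+bp_{k-1}$, which is positive for $0\le k\le d+1$, and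
$$r_k^2-r_{k-1}r_{k+1}=\bigl[p_k^2-p_{k-1}p_{k+1}\bigr]+b\bigl[p_{k-1}p_k-p_{k-2}p_{k+1}\bigr]+b^2\bigl[p_{k-1}^2-p_{k-2}p_k\bigr].$$
The first and third brackets are nonnegative by assumption. The middle one is nonnegative if $p_{k-2}p_{k+1}=0$. Otherwise all of $p_{k-2},\dots,p_{k+1}$ are positive, and log-concavity says $\frac{p_{k+1}}{p_k}\le\frac{p_k}{p_{k-1}}\le\frac{p_{k-1}}{p_{k-2}}$, so $p_{k+1}p_{k-2}\le p_kp_{k-1}$.

Finally, positive log-concave sequences are unimodal: the ratios $p_{k+1}/p_k$ do not increase, so they are at least $1$ up to some point and less than $1$ afterwards. $\blacksquare$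

On at most three vertices the only graph that is not a disjoint union of cliques is the path $P_3$. Its polynomial is $1+3y+y^2$, and by (1)
$$I(P_3\circ K_1;x)=(1+x)^3+3x(1+x)^2+x^2(1+x)=1+6x+10x^2+5x^3,$$
again unimodal. (Check: six vertices and five edges give $15-5=10$ independent pairs.) So $H\circ K_1$ is unimodal for every $H$ on at most three vertices.

What changes for general $H$? The proof used that the polynomial factors, and it factors because $H$ is a disjoint union. The opposite way to combine graphs is to put *all* edges between the parts; as we shall see, this essentially *adds* the polynomials. A sum of unimodal sequences need not be unimodal: $(10,1,1)+(1,1,10)=(11,2,11)$. Whether such an accident can happen for $H\circ K_1$, where everything carries a large common power of $1+x$, is the subject of these notes.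

## 2. Very well-covered graphs and the Levit–Mandrescu conjecture

**Definition (well-covered, very well-covered).** A graph is *well-covered* if all its maximal independent sets have the same size. It is *very well-covered* if it is well-covered, has no isolated vertices, and $|V(G)|=2\alpha(G)$.

The path $P_3$ is not well-covered: its middle vertex alone is a maximal independent set, and so is the pair of its ends. The cycle $C_5$ is well-covered with $\alpha=2$, but $5\ne4$, so it is not very well-covered. The cycle $C_4$ is very well-covered: its maximal independent sets are the two diagonals, and $4=2\cdot2$.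

**Proposition 2.** For every graph $H$ on $n\ge1$ vertices, $H\circ K_1$ is very well-covered with $\alpha(H\circ K_1)=n$. It is connected if $H$ is.

**Proof.** A maximal independent set contains exactly one of $v_i,v_i'$ for each $i$. It cannot contain both; and if it contained neither, then $v_i'$, whose only neighbor is $v_i$, could be added. So every maximal independent set has size $n$. There are $2n$ vertices, and none is isolated. If $H$ is connected, adding pendant vertices keeps it so. $\blacksquare$

For well-covered graphs in general, unimodality fails: there are well-covered graphs with non-unimodal independence polynomials for every $\alpha(G)\ge4$ (Michael and Traves 2003; Levit and Mandrescu 2006). For very well-covered graphs with $\alpha(G)\le9$, the polynomial is unimodal (Levit and Mandrescu).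

**Conjecture (Levit and Mandrescu, European J Comb 2006).** The independence polynomial of every very well-covered graph is unimodal.

The problem, taken from "On Clique Corona Graphs - A Short Survey", is to prove or disprove this. The conjecture is false, already among the graphs $H\circ K_1$. Before building a counterexample, let us try to prove the conjecture, because the place where the proof stops says where to look.

## 3. Counting extensions, and the window from $\alpha/2$ to $2\alpha/3$

The first thing to try is double counting: compare $s_k$ with $s_{k+1}$ by counting pairs (independent $k$-set, independent $(k+1)$-set containing it).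

**Theorem 1 (Levit–Mandrescu).** If $G$ is very well-covered with $\alpha(G)=\alpha$, then $s_k\le s_{k+1}$ for $k\le(\alpha-1)/2$, and $s_k\ge s_{k+1}$ for $k\ge(2\alpha-1)/3$.

**Step 1: the increasing part.** Here we bound the number of extensions from below. Every independent $k$-set lies in a maximal independent set, which has size $\alpha$, so it extends to an independent $(k+1)$-set in at least $\alpha-k$ ways. Each independent $(k+1)$-set arises from at most $k+1$ independent $k$-sets. Thus
$$(\alpha-k)s_k\le(k+1)s_{k+1}. \tag{3}$$
If $k\le(\alpha-1)/2$, then $\alpha-k\ge k+1>0$, so $s_k\le s_{k+1}$.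

**Step 2: Hall's condition for independent sets.** To bound the number of extensions from above we want a perfect matching, and for that we show that $|N(A)|\ge|A|$ for every independent set $A$, where $N(A)$ is the set of vertices with a neighbor in $A$. Suppose not, and let $A$ be a minimal independent set with $|N(A)|<|A|$. Then $A\neq\emptyset$. There are no isolated vertices, so $N(A)\ne\emptyset$ and hence $|A|\ge2$. Pick $b\in N(A)$ and $w\in A$ adjacent to $b$. By minimality of $A$,
$$|N(A)|\le|A|-1\le|N(A\setminus\{w\})|\le|N(A)| .$$
So equality holds throughout: $N(A\setminus\{w\})=N(A)$, and this set has $|A|-1$ elements. By minimality every subset of $A\setminus\{w\}$ satisfies Hall's condition. So Hall's theorem gives a matching of $A\setminus\{w\}$ into $N(A)$, which is perfect since both sides have $|A|-1$ elements.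

Let $T$ be a maximal independent set containing $b$; as $G$ is well-covered, $|T|=\alpha$. Put $C=T\cap N(A)$, so $b\in C$. The plan is to exchange $C$ for $A$ and get an independent set that is too large. No element of $T\setminus C$ has a neighbor in $A$, so $(T\setminus C)\cup A$ is independent. Since $A$ is independent, $A\cap N(A)=\emptyset$, so $A\cap C=\emptyset$ and
$$|(T\setminus C)\cup A|=|T|-|C|+|A\setminus T| .$$
A vertex of $A$ with a neighbor in $C\subseteq T$ is not in $T$, so $A\setminus T\supseteq A\cap N(C)$. The set $A\cap N(C)$ contains $w$ (a neighbor of $b\in C$) and also the $|C|$ distinct matching partners of the elements of $C$, which lie in $A\setminus\{w\}$. So $|A\setminus T|\ge|C|+1$, and we have an independent set of size at least $\alpha+1$, a contradiction.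

**Step 3: a perfect matching.** Let $S$ be an independent set of size $\alpha$. Every $A\subseteq S$ is independent, $N(A)\subseteq V\setminus S$, and $|N(A)|\ge|A|$ by Step 2. By Hall's theorem $S$ can be matched into $V\setminus S$. Since $|V\setminus S|=2\alpha-\alpha=\alpha$, this is a perfect matching of $G$ with $\alpha$ edges.

**Step 4: the decreasing part.** Now we bound extensions from above. An independent $k$-set contains at most one end of each matching edge, so it meets exactly $k$ matching edges. A vertex that extends it cannot lie on one of these $k$ edges (it would be in the set or adjacent to it), so it is one of the $2(\alpha-k)$ vertices on the other edges. Each independent $(k+1)$-set contains exactly $k+1$ independent $k$-sets, so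
$$(k+1)s_{k+1}\le2(\alpha-k)s_k. \tag{4}$$
If $k\ge(2\alpha-1)/3$, then $2(\alpha-k)\le k+1$, so $s_{k+1}\le s_k$. $\blacksquare$

How much of the conjecture does this prove? The comparison of $s_k$ with $s_{k+1}$ is left undecided exactly when $(\alpha-1)/2<k<(2\alpha-1)/3$, that is, when $\alpha/2\le k\le(2\alpha-2)/3$. For $\alpha=1,2,3,5$ there is no such integer. For $\alpha=4,6,7,8,9$ there is exactly one, namely $2,3,4,4,5$ respectively. With one undecided comparison the sequence is unimodal whichever way it goes. So Theorem 1 contains the case $\alpha\le9$.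

At $\alpha=10$ both $k=5$ and $k=6$ are undecided, and nothing in (3) or (4) excludes $s_5>s_6<s_7$. For large $\alpha$ the undecided window has length about $\alpha/6$. The exact identity is $s_{k+1}/s_k=e_k/(k+1)$, where $e_k$ is the *average* number of extending vertices of an independent $k$-set; we know only $\alpha-k\le e_k\le2(\alpha-k)$. If the independent sets of $G$ come in two populations, and the population that dominates changes with $k$, then $e_k$ could jump up inside the window. Joins produce such populations.

## 4. Joins add, and Hoeffding's inequality locates the humps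

**Definition (join).** The *join* of graphs $F_1,\dots,F_q$ is their disjoint union with all edges between different $F_r$ added.

For example, $P_3$ is the join of one vertex and two isolated vertices. A nonempty independent set of the join lies in exactly one $F_r$, so the join $H$ has
$$I(H;y)=1+\sum_{r=1}^q\bigl(I(F_r;y)-1\bigr). \tag{5}$$
If $H$ has $n$ vertices, put $P_r(x)=(1+x)^nI\bigl(F_r;\frac x{1+x}\bigr)$. By (1) and (5),
$$I(H\circ K_1;x)=\sum_{r=1}^qP_r-(q-1)(1+x)^n .$$
Since $P_r=\sum_js_j(F_r)x^j(1+x)^{n-j}$ has the term $(1+x)^n$ for $j=0$ and only nonnegative terms besides, $P_r\ge(1+x)^n$ coefficientwise. Writing the polynomial as $P_r+\sum_{r'\ne r}(P_{r'}-(1+x)^n)$ we obtain, for every $k$ and every $r$,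
$$[x^k]P_r\ \le\ s_k\ \le\ \sum_{r'}[x^k]P_{r'} . \tag{6}$$
So up to a factor $q$, the sequence $s_k$ is the *maximum* of the $q$ sequences $[x^k]P_r$. If two of them are narrow humps, far apart and of comparable height, there will be a valley in between.

To locate a hump we read coefficients as probabilities.

**Lemma 3.** Let $Q(x)=\prod_{i=1}^n(1+b_ix)$ with all $b_i>0$, and let $\mu=\sum_i\frac{b_i}{1+b_i}$. For $t>0$,
$$[x^k]Q\le Q(1)\,e^{-2t^2/n}\quad\text{whenever }|k-\mu|\ge t, \tag{7}$$
$$\sum_{|k-\mu|<t}[x^k]Q\ \ge\ Q(1)\bigl(1-2e^{-2t^2/n}\bigr). \tag{8}$$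

**Proof.** We have $\frac{Q(x)}{Q(1)}=\prod_i\Bigl(\frac1{1+b_i}+\frac{b_i}{1+b_i}x\Bigr)$, which is the probability generating function of a sum $S$ of $n$ independent Bernoulli variables with parameters $\frac{b_i}{1+b_i}$. So $[x^k]Q=Q(1)\Pr(S=k)$, and $S$ has mean $\mu$. Hoeffding's inequality (J. Amer. Statist. Assoc. 58 (1963)) says $\Pr(S-\mu\ge t)\le e^{-2t^2/n}$ and $\Pr(S-\mu\le-t)\le e^{-2t^2/n}$. If $|k-\mu|\ge t$, the event $S=k$ is contained in one of these two events, which gives (7). Discarding both events gives (8). $\blacksquare$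

For instance $Q=(1+2x)^n$ is $3^n$ times a binomial distribution with parameters $n$ and $\frac23$, centered at $2n/3$; and $(1+x)^n$ is centered at $n/2$. These are the two ends of the window.

Take $F$ to be $c$ disjoint copies of $K_r$ inside a join on $n$ vertices, and put $u_r=1+\frac r2$. By (2) its hump is $P=(1+x)^{n-c}(1+(r+1)x)^c$. We call $W=P(1)/2^n$ its *weight*. Since $P(1)=2^{n-c}(r+2)^c$ and $\frac{r+1}{r+2}-\frac12=\frac r{2(r+2)}=\frac12\bigl(1-\frac1{u_r}\bigr)$,
$$W=u_r^{\,c},\qquad \mu=\frac n2+\frac c2\Bigl(1-\frac1{u_r}\Bigr). \tag{9}$$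

**A first attempt: isolated vertices joined to one clique.** Let $H$ be the join of $a$ isolated vertices and a single clique $K_b$, so $n=a+b$. The weights are $(3/2)^a$ and $1+\frac b2$, and the means are $\frac n2+\frac a6$ and $\frac n2+\frac12(1-\frac1{u_b})$. A point between the means is within $t\le\frac a{12}$ of one of them, so Lemma 3 gains at most the factor $e^{-2t^2/n}$ with $2t^2/n\le a^2/(72n)$. We need weights of comparable size, say $(3/2)^a\le2(1+\frac b2)$. This forces $n\ge b\ge(3/2)^a-2$, and $a^2/(72n)$ tends to $0$ as $a\to\infty$: the bound (7) says nothing. The obstruction is that a single clique is far too light. It acquires the weight $(3/2)^a$ only by being exponentially large, and then the separation, about $a/6$, is tiny compared with $\sqrt n$. We need two families whose weights *and* shifts of the mean are both of order $n$ on the appropriate scale, so we use many cliques of bounded size.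

## 5. Shift of the mean per unit of log-weight

Use copies of $K_r$ for a fixed $r$. By (9), a family of log-weight $L=c\ln u_r$ shifts the mean away from $n/2$ by
$$\frac c2\Bigl(1-\frac1{u_r}\Bigr)=g_rL,\qquad g_r=\frac{1-1/u_r}{2\ln u_r}. \tag{10}$$
So $g_r$ is an exchange rate. The counterexample exists because this rate depends on $r$.

**Lemma 4.** $\frac12>g_1>g_2>g_3>\cdots>0$.

**Proof.** With $v=\ln u_r>0$ we have $g_r=\frac{1-e^{-v}}{2v}=\frac12\cdot\frac1v\int_0^ve^{-s}\,ds$. This is half the average of the strictly decreasing function $e^{-s}$ over $[0,v]$. It is positive, less than $\frac12$, and strictly decreasing in $v$; and $v$ increases with $r$. $\blacksquare$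

Hence two families with *the same* weight $e^L$, one made of $K_r$'s and one of $K_{r'}$'s with $r\ne r'$, have means that differ by $|g_r-g_{r'}|L$. If $L$ is proportional to $n$, the separation is proportional to $n$. Then the valley is lower than the total mass of the humps by a factor exponentially small in $n$, whereas the peaks lose only a factor of order $n$ against that mass. For $r=1$ and $r=10$ the rates are $g_1\approx0.411$ and $g_{10}\approx0.233$. It remains to deal with the rounding and to fix a size.

## 6. A counterexample from isolated vertices and copies of $K_{10}$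

**Theorem 2 (disproof).** Let $c=4000$, let $a$ be the largest integer with $(3/2)^a\le6^c$, and let $n=a+10c$ (so $n\le58000$). Let $H$ be the join of the edgeless graph on $a$ vertices and the disjoint union of $c$ copies of $K_{10}$. Let $G=H\circ K_1$. Then $G$ is a connected very well-covered graph with $\alpha(G)=n$, and $I(G;x)$ is not unimodal.

**Step 1: the two humps.** This step identifies the polynomial. The graph $H$ is a join of two nonempty graphs, so it is connected, and Proposition 2 gives everything except the last claim. By (2) and Section 4,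
$$I(G;x)=P_1+P_2-(1+x)^n,\qquad P_1=(1+x)^{n-a}(1+2x)^a,\quad P_2=(1+x)^{n-c}(1+11x)^c,$$
and (6) holds. By (9), $P_i(1)=2^nW_i$ with $W_1=(3/2)^a$ and $W_2=6^c$, and the means are
$$\mu_1=\frac n2+\frac a6,\qquad\mu_2=\frac n2+\frac{5c}{12}.$$
By the choice of $a$, the weights balance up to a constant: $W_1\le W_2<\frac32W_1$.

**Step 2: the size of $a$.** We need $a/c$ from both sides: from above to bound $n$, from below to separate the means. First, $(3/2)^9=19683/512>36$, so $(3/2)^{4.5}>6$. Then $(3/2)^a\le6^c<(3/2)^{4.5c}$ gives $a<4.5c$ and $n<14.5c=58000$. Second, $3^{17}=129140163<134217728=2^{27}$; multiplying by $3^5/2^{22}$ gives $(3/2)^{22}<6^5$. So $(3/2)^{4.4c}<6^c<(3/2)^{a+1}$, and $a>4.4c-1=17599$.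

**Step 3: separation.** The goal is a point at distance at least $t=600$ from both means. We have
$$D:=\mu_1-\mu_2=\frac a6-\frac{5c}{12}>\frac{17599}6-\frac{20000}{12}>1266 .$$
Let $k_0$ be an integer within $\frac12$ of $\frac12(\mu_1+\mu_2)$. Then $\mu_1-k_0$ and $k_0-\mu_2$ are both at least $\frac D2-\frac12>632>t$.

**Step 4: the valley.** Now we bound $s_{k_0}$ from above. Both $P_1$ and $P_2$ are products of $n$ factors $1+bx$, and
$$\frac{2t^2}n\ge\frac{720000}{58000}>12.4,\qquad e^{12.4}>240000 .$$
By (6) and (7),
$$s_{k_0}\le2^n(W_1+W_2)e^{-2t^2/n}<\frac{2.5\cdot2^nW_1}{240000}.$$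

**Step 5: the peaks.** Finally we find a large coefficient near each mean. The open interval $(\mu_i-t,\mu_i+t)$ has length $1200$ and contains at most $1201$ integers. By (8) the coefficients of $P_i$ there sum to at least $2^nW_i(1-2/240000)$. So there is an integer $k_i$ in this interval with
$$s_{k_i}\ge[x^{k_i}]P_i\ge\frac{2^nW_i(1-2/240000)}{1201}\ge\frac{2^nW_1}{1300}>\frac{2^nW_1}{96000}=\frac{2.5\cdot2^nW_1}{240000}>s_{k_0}.$$
By Step 3, $k_2<\mu_2+t<k_0<\mu_1-t<k_1$. So $k_2<k_0<k_1$ and $s_{k_2}>s_{k_0}<s_{k_1}$, and $I(G;x)$ is not unimodal. $\blacksquare$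

This disproves the conjecture.

## 7. Arbitrary order patterns at any place in the window

With $q$ clique sizes in the join we get $q$ humps, and their heights can be tuned. A background factor can move the whole picture to any point of the window of Theorem 1.

**Theorem 3 (roller-coaster form).** Let $q\ge2$, let $\beta\in[\frac12,\frac23]$, let $0<\varepsilon<1$, and let $\sigma$ be a permutation of $\{1,\dots,q\}$. There are $\eta>0$ and $n_0$ such that for **every** $n\ge n_0$ there is a connected graph $H$ on $n$ vertices for which the very well-covered graph $G=H\circ K_1$ (with $\alpha(G)=n$) has indices $k_1<\dots<k_q$ with $|k_i-\beta n|\le\varepsilon n$, and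
$$\sigma(i)>\sigma(j)\ \Longrightarrow\ s_{k_i}\ge e^{\eta n/2}s_{k_j}>s_{k_j}.$$

Here is what each ingredient does. Family $r$ consists of copies of $K_r$, $1\le r\le q$, with log-weight close to $x_rn$, where $x_r$ is a common value $\lambda$ plus a small perturbation. The common value separates the means, by Lemma 4. The perturbation, in steps of $\eta$, makes the heights differ by factors $e^{\eta n}$ in the prescribed order. It must be so small that it neither spoils the separation nor overcomes the exponential decay of one hump at the position of another. Isolated vertices placed *beside* the join multiply everything by a power of $1+2x$, which moves all means together toward $2n/3$. A clique joined to everything makes $H$ connected and fills up the vertex count, at negligible cost.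

**Step 1: parameters.** We fix constants that do not depend on $n$. Let $u_r$ and $g_r$ be as above, and let $\gamma=\min_{r<q}(g_r-g_{r+1})$; by Lemma 4, $0<\gamma<\frac12$. Choose $\lambda\in(0,1]$ with
$$2\lambda\sum_{r=1}^q\frac r{\ln u_r}\le\frac\varepsilon3 .$$
Since $\ln u_1=\ln\frac32<1$, the term $r=1$ alone forces $\lambda\le\varepsilon$. Put
$$\Delta=\frac{\lambda\gamma}2,\qquad\tau=\frac\Delta4,\qquad\eta=\min\Bigl\{\frac{\lambda\gamma}{2q},\frac{\Delta^2}{2q},\frac\lambda q\Bigr\},\qquad\rho(r)=\sigma(q+1-r),\qquad x_r=\lambda+\eta\rho(r).$$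
The order is reversed in $\rho$ because the means will decrease with $r$. We have $\lambda\le x_r\le\lambda+\eta q\le2\lambda$, and $\tau=\lambda\gamma/8\le\varepsilon/16$.

**Step 2: vertex counts.** Given $n$, we choose integers that realize these parameters. Let
$$c_r=\Bigl\lfloor\frac{x_rn}{\ln u_r}\Bigr\rfloor,\qquad m=\sum_rrc_r,\qquad\theta=6\beta-3\in[0,1],$$
$$a=\min\{\lfloor\theta(n-m)\rfloor,\,n-m-1\},\qquad p=n-m-a .$$
Since $x_r\le2\lambda$, we have $m\le2\lambda n\sum_r\frac r{\ln u_r}\le\frac{\varepsilon n}3<n$. So $n-m\ge1$, hence $a\ge0$, and $p\ge1$. Moreover $|a-\theta(n-m)|\le1$. This is clear if $a=\lfloor\theta(n-m)\rfloor$. Otherwise $\lfloor\theta(n-m)\rfloor>n-m-1$, which forces $\theta=1$, and then $a=\theta(n-m)-1$.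

**Step 3: the graph and its polynomial.** Let $F_r$ be the disjoint union of $c_r$ copies of $K_r$, let $J$ be the join of $F_1,\dots,F_q$, and let $H$ be the join of $K_p$ with the disjoint union of $J$ and $a$ isolated vertices. Then $H$ has $m+a+p=n$ vertices. As $p\ge1$, it has a vertex adjacent to all others, so it is connected. By Proposition 2, $G=H\circ K_1$ is very well-covered with $\alpha(G)=n$.

By (5), $I(J;y)=\sum_r(1+ry)^{c_r}-(q-1)$. The disjoint union of $J$ with $a$ isolated vertices has polynomial $(1+y)^aI(J;y)$, and the join with $K_p$ adds $I(K_p;y)-1=py$. So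
$$I(H;y)=(1+y)^a\Bigl(\sum_r(1+ry)^{c_r}-(q-1)\Bigr)+py .$$
Substitute $y=\frac x{1+x}$ and multiply by $(1+x)^n=(1+x)^p(1+x)^a(1+x)^m$. By (2), with
$$B=(1+x)^p(1+2x)^a,\qquad P_r=(1+x)^{m-c_r}(1+(r+1)x)^{c_r},$$
where $m\ge c_r$, we get
$$I(G;x)=B\Bigl[(1+x)^m+\sum_r\bigl(P_r-(1+x)^m\bigr)\Bigr]+p\,x(1+x)^{n-1} .$$
Put $Q_r=BP_r$. Coefficientwise $P_r\ge(1+x)^m$, since $1+(r+1)x\ge1+x$, and $B$ has nonnegative coefficients. Keeping one $P_r$ gives a lower bound. For an upper bound, drop the nonpositive contribution $-(q-1)B(1+x)^m$ and estimate the coefficients of $px(1+x)^{n-1}$ by $p2^{n-1}\le n2^n$. Thus for all $k$ and $r$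
$$[x^k]Q_r\ \le\ s_k\ \le\ \sum_{r'}[x^k]Q_{r'}+n2^n. \tag{11}$$

**Step 4: weights and means.** This step feeds $Q_r$ into Lemma 3. Each $Q_r$ is a product of $p+a+m=n$ factors $1+bx$ with $b>0$, and
$$Q_r(1)=2^{m+p}3^aW_r,\qquad W_r=u_r^{\,c_r}.$$
By the computations behind (9) and (10), its mean is
$$M_r=M_0+d_r,\qquad M_0=\frac{m+p}2+\frac{2a}3=\frac n2+\frac a6,\qquad d_r=\frac{c_r}2\Bigl(1-\frac1{u_r}\Bigr)=g_rc_r\ln u_r .$$
By the definition of $c_r$, $x_rn-\ln u_r<c_r\ln u_r\le x_rn$. Exponentiating and using $u_r\le u_q$, respectively multiplying by $g_r$ and using $g_r\ln u_r=\frac12(1-\frac1{u_r})\le\frac12$, we get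
$$\frac{e^{x_rn}}{u_q}\le W_r\le e^{x_rn},\qquad x_rg_rn-\frac12\le d_r\le x_rg_rn. \tag{12}$$

**Step 5: separation of the means.** We show that the perturbation does not destroy the separation. For $r<q$, since $\rho(r)g_r\ge0$, $\rho(r+1)\le q$ and $g_{r+1}<\frac12$,
$$x_rg_r-x_{r+1}g_{r+1}=\lambda(g_r-g_{r+1})+\eta\bigl(\rho(r)g_r-\rho(r+1)g_{r+1}\bigr)\ge\lambda\gamma-\frac{\eta q}2\ge\frac34\lambda\gamma=\frac32\Delta,$$
using $\eta q\le\frac12\lambda\gamma$. By (12), $M_r-M_{r+1}=d_r-d_{r+1}\ge\frac32\Delta n-\frac12\ge\Delta n$ once $n\ge1/\Delta$. So $M_1>\dots>M_q$, and $|M_r-M_{r'}|\ge\Delta n$ for $r\ne r'$.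

**Step 6: a high point on each hump.** Here we choose the indices. Apply (8) to $Q_r$ with $t=\tau n$. There are at most $n+1$ indices, so some $\kappa_r$ with $|\kappa_r-M_r|<\tau n$ satisfies
$$s_{\kappa_r}\ge[x^{\kappa_r}]Q_r\ge\frac{Q_r(1)\bigl(1-2e^{-2\tau^2n}\bigr)}{n+1}\ge\frac{Q_r(1)}{2(n+1)}, \tag{13}$$
where the last inequality holds once $2e^{-2\tau^2n}\le\frac12$. Since $\tau=\Delta/4$, consecutive points satisfy $\kappa_r-\kappa_{r+1}>\Delta n-2\tau n=\frac12\Delta n>0$, so $\kappa_1>\dots>\kappa_q$.

**Step 7: an upper bound at the same points.** To compare heights we must know that at $\kappa_r$ the other humps and the error term contribute little. Let $r'\ne r$. Then $|\kappa_r-M_{r'}|\ge\Delta n-\tau n=\frac34\Delta n$, and (7) gives the factor $e^{-2\cdot\frac9{16}\Delta^2n}=e^{-9\Delta^2n/8}$. By (12), $Q_{r'}(1)/Q_r(1)=W_{r'}/W_r\le u_qe^{(x_{r'}-x_r)n}\le u_qe^{\eta qn}$. With $\eta q\le\Delta^2/2$,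
$$[x^{\kappa_r}]Q_{r'}\le Q_{r'}(1)e^{-9\Delta^2n/8}\le Q_r(1)\,u_qe^{\eta qn}e^{-9\Delta^2n/8}\le Q_r(1)\,u_qe^{-\Delta^2n/2}.$$
For the error term, $2^{m+p}3^a\ge2^n$ and $x_r\ge\lambda$, so $Q_r(1)\ge2^nW_r\ge2^ne^{\lambda n}/u_q$, that is, $n2^n\le Q_r(1)\,n\,u_qe^{-\lambda n}$. Together with $[x^{\kappa_r}]Q_r\le Q_r(1)$, (11) gives
$$s_{\kappa_r}\le Q_r(1)\Bigl(1+(q-1)u_qe^{-\Delta^2n/2}+n\,u_qe^{-\lambda n}\Bigr)\le2Q_r(1)\qquad\text{for all large }n. \tag{14}$$

**Step 8: the ordering.** The perturbation now does its work. If $\rho(r)>\rho(r')$, then $x_r-x_{r'}\ge\eta$, and by (13), (14) and (12), for large $n$,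
$$\frac{s_{\kappa_r}}{s_{\kappa_{r'}}}\ge\frac{Q_r(1)}{4(n+1)Q_{r'}(1)}=\frac{W_r}{4(n+1)W_{r'}}\ge\frac{e^{\eta n}}{4(n+1)u_q}\ge e^{\eta n/2}>1 .$$
Set $k_i=\kappa_{q+1-i}$. Then $k_1<\dots<k_q$, and $\rho(q+1-i)=\sigma(i)$. So $\sigma(i)>\sigma(j)$ implies $s_{k_i}\ge e^{\eta n/2}s_{k_j}>s_{k_j}$; the last inequality uses $s_{k_j}>0$, which follows from (13).

**Step 9: the location.** It remains to see that all $k_i$ are near $\beta n$. Since $\theta=6\beta-3$, $\beta n=\frac n2+\frac{\theta n}6$, and by Step 2
$$|M_0-\beta n|=\frac16|a-\theta n|\le\frac16\bigl(|a-\theta(n-m)|+\theta m\bigr)\le\frac{1+m}6 .$$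
Also $0\le d_r\le\frac{c_r}2\le\frac m2$. Hence, for large $n$,
$$|\kappa_r-\beta n|\le\frac{1+m}6+\frac m2+\tau n\le m+\tau n+1\le\frac{\varepsilon n}3+\frac{\varepsilon n}{16}+1\le\varepsilon n .$$
All requirements that $n$ be large depend only on $q,\varepsilon,\lambda,\gamma,\eta$ (note that $\Delta$ and $\tau$ are functions of $\lambda$ and $\gamma$). So there is an $n_0$ as claimed. $\blacksquare$

Two consequences follow. Take $q=3$ and $\sigma=(2,1,3)$: then $s_{k_1}>s_{k_2}<s_{k_3}$, so there are counterexamples to the conjecture for *every sufficiently large* $\alpha$.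

Next, the number of local maxima can be arbitrarily large. Given $N$, take $q=2N+1$ and an alternating $\sigma$ whose values at odd positions are $1,\dots,N+1$ and at even positions $N+2,\dots,2N+1$. For each even $i$ we have $s_{k_{i-1}}<s_{k_i}>s_{k_{i+1}}$. So the maximum of $s_k$ over $k_{i-1}\le k\le k_{i+1}$ is attained strictly inside this range. This gives $N$ local maxima in disjoint open intervals, separated by strictly smaller values.

## 8. The interval $[\frac12,\frac23]$ cannot be enlarged

**Corollary 5.** For every $\beta\notin[\frac12,\frac23]$, the statement of Theorem 3 fails for small $\varepsilon$.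

**Proof.** We use Theorem 1 with $\alpha=n$, and $q=2$.

Let $\beta<\frac12$, let $0<\varepsilon<\min\{1,\frac12-\beta\}$, and let $\sigma=(2,1)$. The statement would give, for all large $n$, indices $k_1<k_2\le(\beta+\varepsilon)n$ with $s_{k_1}>s_{k_2}$. As $\beta+\varepsilon<\frac12$, for large $n$ we have $(\beta+\varepsilon)n\le\frac{n-1}2$. Then Theorem 1 gives $s_{k_1}\le s_{k_1+1}\le\dots\le s_{k_2}$, a contradiction.

Let $\beta>\frac23$, let $0<\varepsilon<\min\{1,\beta-\frac23\}$, and let $\sigma=(1,2)$. The statement would give indices $k_1<k_2$ with $k_1\ge(\beta-\varepsilon)n>\frac{2n-1}3$ and $s_{k_1}<s_{k_2}$. But Theorem 1 gives $s_{k_1}\ge s_{k_1+1}\ge\dots\ge s_{k_2}$, a contradiction. $\blacksquare$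

The argument applies to every very well-covered graph with $\alpha=n$, not only to those of the form $H\circ K_1$. So the window that double counting left undecided in Section 3 is, asymptotically, exactly the region where the coefficients can oscillate.
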